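\title{Alternating projections onto the positive cone of $\ell^2$: norm convergence holds up to codimension two and fails from codimension three}

\begin{abstract}
Let $B$ be the cone of nonnegative sequences in $\ell^2(\mathbb N)$ and let $A$ be a closed affine subspace of finite codimension that meets $B$. It has been conjectured that the alternating projection method for $A$ and $B$ always converges in norm. We show that this is false in every codimension $m\ge 3$, already for a linear subspace $A$ with $A\cap B=\{0\}$ and a starting point with two nonzero coordinates, and that it is true in codimension at most $2$. The counterexample is a limit of operators with finitely many nonzero columns, each a tiny perturbation of the previous one, which move the mass of the iterate from coordinate to coordinate at a summable cost in norm. The positive result comes from an explicit formula for the iterates in terms of the accumulated residuals, a sequence in $\mathbb R^m$.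
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $H=\ell^2(\mathbb N)$ be the real Hilbert space of square-summable sequences $x=(x(k))_k$. For a nonempty closed convex set $C\subseteq H$, let $P_Cx$ be the point of $C$ nearest to $x$. Given closed convex sets $A,B\subseteq H$ with $A\cap B\ne\emptyset$ and a starting point $x_0\in H$, the \emph{alternating projection method} produces the sequences
\begin{equation}\label{eq:method}
y_n=P_Bx_n,\qquad x_{n+1}=P_Ay_n\qquad(n\ge0).
\end{equation}
By a theorem of Bregman, $(x_n)$ converges weakly to a point of $A\cap B$, for any closed convex sets $A,B$ with a common point in any Hilbert space. Von Neumann's theorem gives convergence in norm when $A$ and $B$ are closed subspaces, and Hundal showed that norm convergence can fail in general, for a hyperplane and a certain cone.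

From now on $B$ is the positive cone
\[
B=\{x\in H:\ x(k)\ge0\ \text{ for all }k\},
\]
and $A$ is a closed affine subspace (a translate of a closed linear subspace) of finite codimension $m$. Then $A$ is the solution set of $m$ linear equations, and \eqref{eq:method} looks for a nonnegative solution. The following conjecture appears in \cite{inverse} under the name ``norm convergence of realistic alternating projections models''; it is known to hold when $A$ is a closed hyperplane.

\begin{quote}
\textbf{Conjecture.} If $A\subseteq\ell^2(\mathbb N)$ is closed, affine and of finite codimension, $B$ is the positive cone, and $A\cap B\neq\emptyset$, then the alternating projection method converges in norm from every starting point.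
\end{quote}

We disprove the conjecture and determine the codimensions in which it holds.

\begin{theorem}\label{thm:counter}
For every $m\ge3$ there are a closed linear subspace $A\subset\ell^2(\mathbb N)$ of codimension exactly $m$, with $A\cap B=\{0\}$, and a starting point $x_0$ with only two nonzero coordinates, such that $(x_n)$ converges weakly to $0$ but $\|x_n\|\ge\|y_n\|\ge0.7$ for infinitely many $n$. Hence $(x_n)$ does not converge in norm.
\end{theorem}

\begin{theorem}\label{thm:positive}
If $A\subseteq\ell^2(\mathbb N)$ is a closed affine subspace of codimension at most $2$ and $A\cap B\neq\emptyset$, then the method converges in norm from every starting point.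
\end{theorem}

Together they give the threshold.

\begin{corollary}\label{cor:threshold}
For $m\in\{0,1,2,\dots\}$, the statement ``the method converges in norm for every closed affine $A$ of codimension $m$ with $A\cap B\ne\emptyset$ and every starting point'' is true if and only if $m\le2$.
\end{corollary}

Proposition~\ref{prop:criteria} adds a sufficient condition for norm convergence that is valid in every finite codimension.

\subsection*{Why one would expect norm convergence}
The typical sequence in $B$ that converges weakly but not in norm is the sequence $(\delta_k)$ of unit coordinate vectors: the mass escapes to ever later coordinates. The method seems unable to do this. The projection $P_B$ only replaces negative coordinates by $0$, and $P_A$ adds a vector from a fixed space of dimension $m$, whose unit vectors have uniformly small tails. The simplest case supports this view.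

\begin{example}\label{ex:hyperplane}
Let $a\in H$ be a unit vector with $a(k)>0$ for all $k$, and let $A=\{x:\langle x,a\rangle=0\}$, so that $A\cap B=\{0\}$. Then $y_{n+1}=P_B\big(y_n-\langle y_n,a\rangle a\big)$ with $\langle y_n,a\rangle\ge0$, so $0\le y_{n+1}\le y_n$ coordinatewise. A decreasing sequence in $B$ converges in norm by dominated convergence, and then so does $x_{n+1}=P_Ay_n$.
\end{example}

In general the iterates are not monotone, but they are dominated by a fixed vector of $\ell^2$ as long as the \emph{sum} of the corrections made by $P_A$ stays bounded (Lemma~\ref{lem:dominated}). The weak point of the heuristic is that only the sum of the \emph{squares} of the corrections is controlled. For linear $A$,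
\[
\|y_{n+1}-y_n\|=\|P_Bx_{n+1}-P_By_n\|\le\|x_{n+1}-y_n\|,\qquad
\|y_{n+1}\|^2\le\|x_{n+1}\|^2=\|y_n\|^2-\|x_{n+1}-y_n\|^2 ,
\]
so a step of length $s$ costs at least $s^2$ in squared norm. This does not forbid long journeys: a quarter turn of a unit vector from $\delta_1$ to $\delta_2$ in $N$ equal steps has squared steps that sum to at most $\pi^2/(4N)$. Infinitely many quarter turns $\delta_1\to\delta_2\to\delta_3\to\cdots$, with $N$ doubling each time, have a small total cost and tend weakly to $0$. Section~\ref{sec:counter} shows that three linear equations suffice to steer the iterates along such a path: two equations describe the plane of the current turn, and the third switches off the directions that have been used. Section~\ref{sec:positive} shows that two equations do not suffice. These two sections are independent of each other.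

\section{Projections and operators into $\mathbb R^m$}\label{sec:prelim}

We write $\|\cdot\|$ for the norm of $H$ and $|\cdot|$ for the Euclidean norm of $\mathbb R^m$. Inequalities between elements of $H$ are coordinatewise. The index set $\mathbb N$ may be replaced by any countably infinite set, because a relabeling of coordinates is an isometry that preserves $B$. We use the following standard facts.

\emph{Projections.} Every $P_C$ is nonexpansive, $\|P_Cx-P_Cx'\|\le\|x-x'\|$, and fixes the points of $C$. For the positive cone, $P_Bx=x^+$ with $x^+(k)=\max\{x(k),0\}$; thus $x^+\ge x$ and $\|x^+\|\le\|x\|$. If $C$ is a closed convex cone and $\pi=P_Cy$, then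
\begin{equation}\label{eq:cone}
\langle y,\pi\rangle=\|\pi\|^2,\qquad \|y\|^2=\|\pi\|^2+\|y-\pi\|^2 ,
\end{equation}
because $t\mapsto\|y-t\pi\|^2$ is minimal on $[0,\infty)$ at $t=1$, so its derivative $-2\langle y-\pi,\pi\rangle$ vanishes there.

\emph{Columns.} A bounded operator $T:H\to\mathbb R^m$ is determined by its \emph{columns} $T\delta_k\in\mathbb R^m$:
\[
Ty=\sum_ky(k)\,T\delta_k,\qquad (T^*u)(k)=\langle u,T\delta_k\rangle .
\]
Its Hilbert--Schmidt norm is given by $\|T\|_{HS}^2=\sum_k|T\delta_k|^2=\operatorname{tr}(TT^*)<\infty$. It dominates the operator norm, and the space of such $T$ is complete under it.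

\emph{Affine subspaces.} $T$ is surjective if and only if the $m\times m$ matrix $TT^*$ is invertible. The closed affine subspaces of codimension $m$ are the sets $A=\{x:Tx=b\}$ with $T$ surjective and $b\in\mathbb R^m$, and
\begin{equation}\label{eq:PA}
P_Ay=y+T^*(TT^*)^{-1}(b-Ty).
\end{equation}

\section{A counterexample in codimension three}\label{sec:counter}

In this section $A$ is the kernel of a surjective operator $T$. Put
\[
P_T=P_{\ker T}=I-T^*(TT^*)^{-1}T,\qquad R_T=P_BP_T .
\]
If $x_0\in B$, then $y_0=x_0$ and $y_n=R_T^n(x_0)$.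

\subsection{Finite time is continuous in $T$, infinite time is not}

\begin{lemma}\label{lem:basic}
Let $T:H\to\mathbb R^m$ be surjective.
\begin{enumerate}
\item[(a)] $R_T$ is nonexpansive and $\|R_Ty\|\le\|y\|$.
\item[(b)] If $s\in\ker T\cap B$, then $\langle R_Ty,s\rangle\ge\langle y,s\rangle$ for all $y\in H$.
\item[(c)] The surjective operators form an open set in the Hilbert--Schmidt norm, and on this set $T\mapsto R_T^r(y)$ is continuous for fixed $y\in H$ and $r\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Both projections are nonexpansive and fix $0$.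

(b) Since $P_T$ is self-adjoint and fixes $s$, we have $\langle P_Ty,s\rangle=\langle y,s\rangle$. Since $x^+\ge x$ and $s\ge0$, we have $\langle x^+,s\rangle\ge\langle x,s\rangle$; take $x=P_Ty$.

(c) The map $T\mapsto TT^*$ is continuous, the invertible matrices form an open set, and inversion is continuous on it. So surjectivity is an open condition and $T\mapsto P_T$ is continuous in operator norm. For surjective $T,T'$,
\[
\|R_Ty-R_{T'}y'\|\le\|P_Ty-P_{T'}y\|+\|P_{T'}(y-y')\|\le\|P_T-P_{T'}\|\,\|y\|+\|y-y'\| .
\]
With (a), induction on $r$ gives $\|R_T^r(y)-R_{T'}^r(y)\|\le r\,\|P_T-P_{T'}\|\,\|y\|$.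
\end{proof}

The building blocks are operators with finitely many nonzero columns. For them the iteration is finite-dimensional, so it converges in norm, and part (b) bounds the norm of the limit from below. For a finite set $J$ of indices let $H_J=\operatorname{span}\{\delta_k:k\in J\}$.

\begin{lemma}\label{lem:finite}
Let $T$ be surjective with $T\delta_k=0$ for all $k$ outside a finite set $J$, and let $C=\ker T\cap B\cap H_J$. For $y\in B\cap H_J$ the limit $Q_T(y)=\lim_{r\to\infty}R_T^r(y)$ exists in norm and lies in $C$. If some $s\in C$ satisfies $\|y-s\|\le\varepsilon\|y\|$ with $\varepsilon<1$, then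
\[
\|Q_T(y)\|^2\ge(1-\varepsilon^2)\|y\|^2 .
\]
\end{lemma}

\begin{proof}
The range of $T^*$ lies in $H_J$, so $P_T$ and $P_B$ map $H_J$ into itself and all iterates stay in $H_J$. By Bregman's theorem the points $x_r$ converge weakly to some $z\in\ker T\cap B$. In the finite-dimensional space $H_J$ this is norm convergence, so $z\in C$ and $R_T^r(y)=P_Bx_r\to P_Bz=z$.

Let $\pi=P_Cy$. By \eqref{eq:cone}, $\|\pi\|^2=\|y\|^2-\|y-\pi\|^2\ge\|y\|^2-\|y-s\|^2\ge(1-\varepsilon^2)\|y\|^2$. If $\pi=0$ this forces $y=0$ and there is nothing to prove. Otherwise, Lemma~\ref{lem:basic}(b), iterated and passed to the limit, gives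
\[
\|Q_T(y)\|\,\|\pi\|\ge\langle Q_T(y),\pi\rangle\ge\langle y,\pi\rangle=\|\pi\|^2 ,
\]
so $\|Q_T(y)\|\ge\|\pi\|$.
\end{proof}

The relative distance $\varepsilon$ to the cone is paid for by $\varepsilon^2$, the same quadratic cost as in Section~\ref{sec:intro}. The second ingredient is that $Q_T$, unlike $R^r_T$, depends discontinuously on $T$. Two small examples show how we use this. In both, the columns not listed are zero.

\begin{example}[a slow switch]\label{ex:switch}
Take two coordinates $*$ and $c$, and $T_\eta$ with values in $\mathbb R$ and columns $*\mapsto1$, $c\mapsto\eta$, where $\eta\ge0$. Then $T_\eta T_\eta^*=1+\eta^2$ and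
\[
P_{T_\eta}(s\delta_c)=s\delta_c-\frac{s\eta}{1+\eta^2}(\delta_*+\eta\delta_c)=-\frac{s\eta}{1+\eta^2}\delta_*+\frac{s}{1+\eta^2}\delta_c\qquad(s\ge0),
\]
so $R^r_{T_\eta}(\delta_c)=(1+\eta^2)^{-r}\delta_c$. For $\eta=0$ the point $\delta_c$ is fixed. For small $\eta>0$ it hardly moves for a long time, but $Q_{T_\eta}(\delta_c)=0$: the equation $y(*)+\eta y(c)=0$ forces $y(c)=0$ on $B$, however small $\eta$ is. The column at $*$ keeps the operators uniformly surjective. Without it, $P_{T_\eta}\delta_c=0$ for every $\eta>0$, and the switch acts in one step.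
\end{example}

In this example the mass on $c$ is destroyed. To move it instead, we keep almost all of it on other coordinates, called \emph{hubs}, and let only a small fraction $\rho$ sit on the \emph{control} coordinate that is switched off.

\begin{example}[one small turn]\label{ex:turn}
Let $f_1,f_2,f_3$ be the standard basis of $\mathbb R^3$, let $\rho>0$, $0<\beta<\pi/2$, $\eta\ge0$, and let $T_\eta$ have the columns
\[
*\mapsto f_3,\qquad h\mapsto-\rho f_1,\qquad h'\mapsto-\rho f_2,\qquad c\mapsto f_1+\eta f_3,\qquad c'\mapsto f_1+\tan\beta\,f_2 .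
\]
The equation $T_\eta y=0$ reads
\[
\rho\,y(h)=y(c)+y(c'),\qquad\rho\,y(h')=\tan\beta\;y(c'),\qquad y(*)+\eta\,y(c)=0 .
\]
For $\eta=0$ the nonnegative solutions on these five coordinates form the cone generated by
\[
u=\delta_h+\rho\,\delta_c,\qquad u'=\cos\beta\,\delta_h+\sin\beta\,\delta_{h'}+\rho\cos\beta\,\delta_{c'} .
\]
For $\eta>0$ only the ray through $u'$ survives. So $u$ is fixed by $R_{T_0}$, while $Q_{T_\eta}(u)=tu'$ for some $t\geq 0$, and Lemma~\ref{lem:basic}(b) gives $t\|u'\|^2\ge\langle u,u'\rangle=\cos\beta$. Therefore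
\[
\frac{\|Q_{T_\eta}(u)\|^2}{\|u\|^2}\ge\frac{\cos^2\beta}{\|u'\|^2\|u\|^2}\ge\frac{\cos^2\beta}{(1+\rho^2)^2}\ge1-\beta^2-2\rho^2 .
\]
An arbitrarily small change of the operator has turned the point by the angle $\beta$ from the hub $h$ toward the hub $h'$, at cost $\beta^2+2\rho^2$. With $N$ controls, $\beta=\pi/(2N)$ and $\rho=1/N$, a quarter turn costs $O(1/N)$.
\end{example}

To chain infinitely many quarter turns $h_0\to h_1\to h_2\to\cdots$ inside $\mathbb R^3$, three difficulties remain.

First, each hub needs its own equation, and only $f_1$ and $f_2$ are available. They can be used alternately: once the turn from $h_i$ to $h_{i+1}$ is complete, all older coordinates have been switched off by $f_3$, so they vanish on the cone and disappear from the equation that $h_{i+2}$ inherits from $h_i$.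

Second, new columns must be a small perturbation. The equation of a hub is homogeneous, so all its coefficients may be multiplied by a small number $\gamma_i$ without changing the cone. But they must be scaled together: a control with coefficient $\sigma$ attached to a hub with coefficient $-\rho\gamma$ gives the generator $\delta_h+(\rho\gamma/\sigma)\delta_c$, which is far from $\delta_h$ when $\sigma$ is much smaller than $\rho\gamma$. So the controls of $h_{i+1}$ cannot be added later as a small perturbation; they are installed together with $h_{i+1}$, one stage before they are used. This creates additional generators $v_{i+1,k}$ below, which are harmless because they are all close to $\delta_{h_{i+1}}$.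

Third, the turns are made by different operators, each run for infinite time, and we need one operator. This is where Lemma~\ref{lem:basic}(c) enters, in Section~\ref{sec:shadow}.

\subsection{The operators}\label{sec:family}

For $i\ge0$ let
\[
N_i=2^{i+7},\qquad\rho_i=\frac1{N_i},\qquad\beta_{i,j}=\frac{(j-1)\pi}{2N_i}\in\Big[0,\frac\pi2\Big)\quad(1\le j\le N_i),
\]
and let $\omega_i=f_1$ for even $i$ and $\omega_i=f_2$ for odd $i$. Index the coordinates by
\[
I=\{*\}\cup\{h_i:i\ge0\}\cup\{c_{i,j}:i\ge0,\ 1\le j\le N_i\},
\]
and let $I_i$ be the finite set of $*$ and all $h_l$, $c_{l,j}$ with $l\le i$; put $I_{-1}=\{*\}$. Given parameters $\gamma_i$ and $\eta_{i,j}$, consider the columns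
\begin{equation}\label{eq:columns}
\begin{aligned}
*&\ \mapsto\ f_3,\\
h_i&\ \mapsto\ -\rho_i\gamma_i\,\omega_i+\eta_{i,N_i}f_3,\\
c_{i,j}&\ \mapsto\ \gamma_i\,\omega_i+\tfrac12\gamma_{i+1}\tan\beta_{i,j}\,\omega_{i+1}+\eta_{i,j}f_3 .
\end{aligned}
\end{equation}
The factor $\frac12$ is $\rho_{i+1}/\rho_i$. We fix $\gamma_0=\gamma_1=1$ and list the remaining parameters, all strictly positive and to be chosen later, in the order
\begin{equation}\label{eq:order}
\eta_{0,1},\dots,\eta_{0,N_0},\ \gamma_2,\ \eta_{1,1},\dots,\eta_{1,N_1},\ \gamma_3,\ \eta_{2,1},\dots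
\end{equation}
For $i\ge0$ and $0\le j\le N_i$ let $T^{(i,j)}:\ell^2(I)\to\mathbb R^3$ be the operator with columns \eqref{eq:columns} in which $\gamma_0,\dots,\gamma_{i+1}$, all $\eta_{l,k}$ with $l<i$, and $\eta_{i,1},\dots,\eta_{i,j}$ are kept and all other parameters are replaced by $0$. From \eqref{eq:columns} we read off:
\begin{enumerate}
\item[(i)] The columns of $T^{(i,j)}$ outside $I_{i+1}$ are zero.
\item[(ii)] All $f_3$-components are nonnegative. They are positive exactly on $I_{i-1}$, at $c_{i,1},\dots,c_{i,j}$, and, if $j=N_i$, at $h_i$. We call these indices \emph{switched off}.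
\item[(iii)] Up to $f_3$-components, the columns at $h_i$, $c_{i,l}$, $h_{i+1}$, $c_{i+1,k}$ are
\[
-\rho_i\gamma_i\omega_i,\qquad\gamma_i\omega_i+\tfrac12\gamma_{i+1}\tan\beta_{i,l}\,\omega_{i+1},\qquad-\rho_{i+1}\gamma_{i+1}\omega_{i+1},\qquad\gamma_{i+1}\omega_{i+1}.
\]
\end{enumerate}
List the operators $T^{(0,0)},T^{(0,1)},\dots,T^{(0,N_0)},T^{(1,0)},T^{(1,1)},\dots$ as $T_0,T_1,T_2,\dots$, and let $t_n$ be the $n$-th parameter in \eqref{eq:order}. Each step turns on one more parameter, and \eqref{eq:columns} is linear in the parameters, so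
\begin{equation}\label{eq:increments}
T_{n}=T_{n-1}+t_{n}E_{n}\qquad(n\ge1),
\end{equation}
where $E_n$ has finitely many nonzero columns and does not depend on any parameter. For $t_n=\eta_{i,j}$ (a \emph{tilt}, from $T^{(i,j-1)}$ to $T^{(i,j)}$), $E_n$ has the column $f_3$ at $c_{i,j}$, and also at $h_i$ if $j=N_i$. For $t_n=\gamma_{i+2}$ (a \emph{transition}, from $T^{(i,N_i)}$ to $T^{(i+1,0)}$), $E_n$ has the columns $\frac12\tan\beta_{i+1,k}\,\omega_{i+2}$ at $c_{i+1,k}$, $-\rho_{i+2}\omega_{i+2}$ at $h_{i+2}$, and $\omega_{i+2}$ at $c_{i+2,k}$.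

\subsection{The cones}

Let $C^{(i,j)}=\ker T^{(i,j)}\cap B\cap H_{I_{i+1}}$.

\begin{lemma}\label{lem:cones}
For all positive values of the parameters, $C^{(i,j)}$ is the convex cone generated by the vectors
\begin{align*}
u_{i,l}&=\cos\beta_{i,l}\,\delta_{h_i}+\sin\beta_{i,l}\,\delta_{h_{i+1}}+\rho_i\cos\beta_{i,l}\,\delta_{c_{i,l}}&&(j<l\le N_i),\\
v_{i+1,k}&=\delta_{h_{i+1}}+\rho_{i+1}\delta_{c_{i+1,k}}&&(1\le k\le N_{i+1}).
\end{align*}
\end{lemma}

\begin{proof}
Let $y\in B\cap H_{I_{i+1}}$. By (ii), the $f_3$-component of $T^{(i,j)}y$ vanishes if and only if $y$ vanishes at all indices that are switched off. For such $y$, the components along $\omega_i$ and $\omega_{i+1}$, which are $f_1$ and $f_2$ in some order, are given by (iii). After division by $\rho_i\gamma_i$ and by $\rho_{i+1}\gamma_{i+1}=\frac12\rho_i\gamma_{i+1}$, they vanish if and only if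
\[
y(h_i)=\frac1{\rho_i}\sum_{l>j}y(c_{i,l}),\qquad
y(h_{i+1})=\frac1{\rho_i}\sum_{l>j}\tan\beta_{i,l}\;y(c_{i,l})+\frac1{\rho_{i+1}}\sum_ky(c_{i+1,k}).
\]
For $j=N_i$ the first equation says $y(h_i)=0$, which agrees with $h_i$ being switched off. So the elements of $C^{(i,j)}$ correspond to arbitrary nonnegative values of $y(c_{i,l})$, $l>j$, and $y(c_{i+1,k})$, and depend linearly on them. Taking $y(c_{i,l})=\rho_i\cos\beta_{i,l}>0$ as the only nonzero value gives $y(h_i)=\cos\beta_{i,l}$ and $y(h_{i+1})=\sin\beta_{i,l}$, that is, $y=u_{i,l}$. Taking $y(c_{i+1,k})=\rho_{i+1}$ alone gives $y=v_{i+1,k}$.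
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3]
\draw[gray] (1,0) arc (0:90:1);
\foreach \a in {0,15} \draw[dashed,->] (0,0) -- (\a:1);
\foreach \a in {30,45,60,75,90} \draw[thick,->] (0,0) -- (\a:1);
\node[right] at (0:1) {$u_{i,1}$};
\node[right] at (15:1) {$u_{i,2}$};
\node[right] at (30:1) {$u_{i,3}$};
\node[above right] at (75:1) {$u_{i,N_i}$};
\node[above left] at (90:1) {$v_{i+1,k}$};
\node[below] at (0.55,0) {$h_i$-axis};
\node[left] at (0,0.55) {$h_{i+1}$-axis};
\end{tikzpicture}
\caption{The generators of the cone $C^{(i,2)}$ (solid), projected to the plane of the hub coordinates $h_i,h_{i+1}$ and drawn with six rays $u_{i,l}$ in place of $N_i$. Each tilt removes the lowest remaining ray (dashed: already removed). After $N_i$ tilts only the vectors $v_{i+1,k}$ remain, and they all project to the $h_{i+1}$-axis.}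
\label{fig:fan}
\end{figure}

Figure~\ref{fig:fan} shows the generators. Each cone is close to the next one.

\begin{lemma}\label{lem:close}
\begin{enumerate}
\item[(a)] If $1\le j\le N_i$ and $y\in C^{(i,j-1)}$, there is $s\in C^{(i,j)}$ with $\|y-s\|\le\frac3{N_i}\|y\|$.
\item[(b)] If $y\in C^{(i,N_i)}$, there is $s\in C^{(i+1,0)}$ with $\|y-s\|\le\frac3{N_{i+1}}\|y\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The generators of $C^{(i,j)}$ are those of $C^{(i,j-1)}$ except $g=u_{i,j}$. Write $y$ as a nonnegative combination of the generators of $C^{(i,j-1)}$, with coefficient $\lambda$ on $g$. Let $g'=u_{i,j+1}$ if $j<N_i$ and $g'=v_{i+1,1}$ if $j=N_i$, and put $s=y+\lambda(g'-g)\in C^{(i,j)}$. On the coordinates $h_i,h_{i+1}$, the vectors $g$ and $g'$ are unit vectors at the angles $\beta_{i,j}$ and $\beta_{i,j}+\frac{\pi}{2N_i}$ (for $j=N_i$ the latter is $\frac\pi2$), so they differ there by at most $\frac\pi{2N_i}$. Each has one further nonzero coordinate, of size at most $\rho_i$ because $\rho_{i+1}\le\rho_i$, so they differ on the remaining coordinates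 by at most $\sqrt2\rho_i$. Hence
\[
\|y-s\|\le\lambda\,\frac{\pi/2+\sqrt2}{N_i}\le\frac{3\lambda}{N_i}.
\]
All generators are nonnegative, so $y\ge\lambda g\ge0$ and $\|y\|\ge\lambda\|g\|\ge\lambda$.

(b) Now $y=\sum_k\lambda_kv_{i+1,k}$ with $\lambda_k\ge0$, and $\Lambda=\sum_k\lambda_k=y(h_{i+1})\le\|y\|$. Since $\beta_{i+1,1}=0$, we have $v_{i+1,1}=u_{i+1,1}\in C^{(i+1,0)}$. Put $s=\Lambda v_{i+1,1}$. Then $y$ and $s$ agree at $h_{i+1}$, and
\[
\|y-s\|^2=\rho_{i+1}^2\Big[(\Lambda-\lambda_1)^2+\sum_{k\ge2}\lambda_k^2\Big]\le2\rho_{i+1}^2(\Lambda-\lambda_1)^2\le2\rho_{i+1}^2\|y\|^2 .\qedhere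
\]
\end{proof}

\subsection{One operator that imitates all the $T_n$}\label{sec:shadow}

Starting from a point $z_0$, run $R_{T_1}$ to its limit $z_1$, then $R_{T_2}$ from $z_1$ to its limit $z_2$, and so on. The next lemma says that if the parameters decrease fast enough, a single orbit of the limit operator passes close to every $z_n$. The point is the order of the choices: the time $r_n$ at which the orbit is near $z_n$ is fixed first, and all later parameters are then taken so small that they are not felt before time $r_n$.

\begin{lemma}\label{lem:shadow}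
Let $T_0,E_1,E_2,\dots$ be operators $H\to\mathbb R^m$, each with finitely many nonzero columns, and let $T_0$ be surjective. Let $z_0\in B$ have finitely many nonzero coordinates and let $\theta>0$. Then there are numbers $t_n>0$ and integers $0=r_0<r_1<r_2<\cdots$ such that the operators $T_n=T_{n-1}+t_nE_n$ are surjective and converge in Hilbert--Schmidt norm to a surjective operator $T$, and the points $z_{n}=Q_{T_{n}}(z_{n-1})$, $n\geq1$, satisfy
\[
\|R_T^{r_n}(z_0)-z_n\|<\theta\qquad\text{for all }n\ge0 .
\]
\end{lemma}

\begin{proof}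
Let $\theta_n=\theta(1-2^{-n-1})$, so $0<\theta_0<\theta_1<\dots<\theta$. We choose $t_n$, $r_n$ and radii $\tau_n>0$ with $\tau_{n+1}\le\tau_n/2$ and $\|T_{n+1}-T_n\|_{HS}\le\tau_n/2$ such that
\[
(\star)_n\qquad\|T'-T_n\|_{HS}\le\tau_n\ \Longrightarrow\ T'\text{ is surjective and }\|R_{T'}^{r_n}(z_0)-z_n\|<\theta_n .
\]
For $n=0$, take $r_0=0$ and $\tau_0$ so small that all $T'$ with $\|T'-T_0\|_{HS}\le\tau_0$ are surjective; the inequality reads $0<\theta_0$.

Suppose $(\star)_n$ holds. Choose $t_{n+1}>0$ with $t_{n+1}\|E_{n+1}\|_{HS}\le\tau_n/2$. By $(\star)_n$, $T_{n+1}$ is surjective and $\|R_{T_{n+1}}^{r_n}(z_0)-z_n\|<\theta_n$. The point $z_{n+1}=Q_{T_{n+1}}(z_n)$ exists by Lemma~\ref{lem:finite}, applied with a finite set $J$ that contains the support of $z_n$ and the indices of the nonzero columns of $T_{n+1}$; it lies in $B$ and is finitely supported. Choose $r\ge1$ with $\|R^r_{T_{n+1}}(z_n)-z_{n+1}\|<\theta_{n+1}-\theta_n$ and put $r_{n+1}=r_n+r$. Since $R_{T_{n+1}}$ is nonexpansive,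
\[
\|R^{r_{n+1}}_{T_{n+1}}(z_0)-z_{n+1}\|\le\|R^{r_n}_{T_{n+1}}(z_0)-z_n\|+\|R^r_{T_{n+1}}(z_n)-z_{n+1}\|<\theta_{n+1}.
\]
This inequality is strict, so by Lemma~\ref{lem:basic}(c) it persists, together with surjectivity, for all $T'$ within some distance $\tau_{n+1}\le\tau_n/2$ of $T_{n+1}$. This is $(\star)_{n+1}$.

Finally $\sum_{k\ge n}\|T_{k+1}-T_k\|_{HS}\le\sum_{k\ge n}2^{-(k-n)}\tau_n/2=\tau_n$. So $T=\lim T_n$ exists, $\|T-T_n\|_{HS}\le\tau_n$ for all $n$, and $(\star)_n$ applies to $T'=T$.
\end{proof}

Nonexpansiveness is what makes the errors add instead of grow: the error $\theta_n$ inherited at time $r_n$ is not amplified, however long the next stage lasts.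

\subsection{Proof of Theorem~\ref{thm:counter}}

\begin{proof}
\emph{The case $m=3$.} The operator $T_0=T^{(0,0)}$ is surjective, since its columns at $*,h_0,h_1$ are $f_3,-\rho_0f_1,-\rho_1f_2$. Let $z_0=u_{0,1}=\delta_{h_0}+\rho_0\delta_{c_{0,1}}$, and apply Lemma~\ref{lem:shadow} with the $E_n$ of \eqref{eq:increments} and $\theta=0.1$. This fixes the parameters \eqref{eq:order} and gives $T$, $(r_n)$ and $(z_n)$.

\emph{The norms of the $z_n$.} Write $C_n=C^{(i,j)}$ when $T_n=T^{(i,j)}$. Then $z_0\in C_0$ by Lemma~\ref{lem:cones}. The sets $I_{i+1}$ increase with $i$, so if $z_n\in C_n$, Lemma~\ref{lem:finite} applies to $T_{n+1}$ and $y=z_n$ and gives $z_{n+1}\in C_{n+1}$. With Lemma~\ref{lem:close} it also gives $\|z_{n+1}\|^2\ge(1-\varepsilon_n^2)\|z_n\|^2$, where $\varepsilon_n=3/N_i$ if $T_{n+1}$ has first index $i$. There are at most $N_i+1$ such $n$, so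
\[
\sum_n\varepsilon_n^2\le\sum_{i\ge0}(N_i+1)\frac9{N_i^2}\le\sum_{i\ge0}\frac{18}{N_i}=\frac{36}{128}<0.29 .
\]
Since $\prod_k(1-a_k)\ge1-\sum_ka_k$ for $a_k\in[0,1]$ and $\|z_0\|\ge1$, we get $\|z_n\|^2\ge0.71$, so $\|z_n\|\ge0.84$. Therefore
\begin{equation}\label{eq:lower}
\|R_T^{r_n}(z_0)\|\ge0.84-0.1>0.7\qquad\text{for all }n.
\end{equation}

\emph{The subspace.} Let $A=\ker T$, a closed subspace of codimension $3$ because $T$ is surjective. Each column of $T_n$ is constant for large $n$, so the columns of $T$ are given by \eqref{eq:columns} with all parameters positive. Their $f_3$-components are $1$ at $*$, $\eta_{i,N_i}$ at $h_i$ and $\eta_{i,j}$ at $c_{i,j}$, all strictly positive. If $y\ge0$ and $Ty=0$, then $0=\langle Ty,f_3\rangle=\sum_ky(k)\langle T\delta_k,f_3\rangle$ forces $y=0$. So $A\cap B=\{0\}$.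

\emph{The orbit.} Start at $x_0=z_0\in B$, so $y_n=R_T^n(z_0)$. By Bregman's theorem $x_n\to0$ weakly, and a norm limit would have to be $0$. But $\|x_{r_n}\|\ge\|x_{r_n}^+\|=\|y_{r_n}\|\ge0.7$ by \eqref{eq:lower}, and $r_n\to\infty$.

\emph{The case $m>3$.} Add $m-3$ new coordinates, that is, work in $\ell^2(I)\oplus\mathbb R^{m-3}$, whose positive cone is $B'=B\times[0,\infty)^{m-3}$. The subspace $A'=A\times\{0\}$ has codimension $m$ and $A'\cap B'=\{0\}$. Since $P_{B'}(x,0)=(x^+,0)$ and $P_{A'}(y,0)=(P_Ay,0)$, the iterates from $(x_0,0)$ are $(x_n,0)$ and $(y_n,0)$.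
\end{proof}

\begin{remark}
By Lemma~\ref{lem:basic}(a) the norms $\|y_n\|$ are nonincreasing, so the bound $\|y_n\|\ge0.7$ along the times $r_n$ holds at all times.
\end{remark}

\section{Norm convergence in codimension at most two}\label{sec:positive}

If $m=0$, then $A=H$ and $x_n=y_0$ for all $n\ge1$. So let $A=\{x:Tx=b\}$ have codimension $m\ge1$, with $A\cap B\ne\emptyset$, and fix a starting point. The codimension is arbitrary until Section~\ref{sec:halfplane}.

\subsection{The accumulated residual}

Replace $T,b$ by $GT,Gb$ with $G=(TT^*)^{-1/2}$. This does not change $A$, and now $TT^*=I$, so $\|T^*u\|=|u|$. Let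
\[
a_k=T\delta_k,\qquad u_n=b-Ty_n,\qquad S_n=\sum_{j<n}u_j,\qquad D_n=\max_{0\le j\le n}|S_n-S_j| ,
\]
so $\sum_k|a_k|^2=m$ and $S_0=0$. By \eqref{eq:PA}, $x_{n+1}=y_n+T^*u_n$, that is,
\begin{equation}\label{eq:recursion}
y_{n+1}(k)=\max\{y_n(k)+\langle u_n,a_k\rangle,\ 0\}.
\end{equation}
Each coordinate follows the increments of $\langle S_n,a_k\rangle$ and restarts from $0$ whenever it would become negative. Hence the whole orbit is a function of the path $(S_n)$ in $\mathbb R^m$.

\begin{lemma}\label{lem:formula}
For $n\ge1$ and all $k$,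
\begin{equation}\label{eq:formula}
y_n(k)=\max\Big\{y_0(k)+\langle S_n,a_k\rangle,\ \max_{1\le j\le n}\langle S_n-S_j,a_k\rangle\Big\}.
\end{equation}
In particular
\begin{equation}\label{eq:twosided}
\langle S_n-S_1,a_k\rangle\le y_n(k)\le y_0(k)+\max_{0\le j\le n}\langle S_n-S_j,a_k\rangle .
\end{equation}
\end{lemma}

\begin{proof}
For $n=1$, \eqref{eq:formula} is \eqref{eq:recursion} with $S_1=u_0$. If \eqref{eq:formula} holds for $n$, adding $\langle u_n,a_k\rangle$ replaces $S_n$ by $S_{n+1}$ in each term, and the maximum with $0=\langle S_{n+1}-S_{n+1},a_k\rangle$ supplies the term $j=n+1$. The bounds \eqref{eq:twosided} follow from $S_0=0$ and $y_0\ge0$.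
\end{proof}

Let $z\in A\cap B$ be the weak limit of $(x_n)$ given by Bregman's theorem. The next lemma collects what holds in every codimension. The hypothesis $A\cap B\neq\emptyset$ enters through the existence of $z$, which gives the square summability of the residuals.

\begin{lemma}\label{lem:rates}
\begin{enumerate}
\item[(a)] $\|y_n-z\|$ is nonincreasing, $\sum_n|u_n|^2<\infty$, and $y_n\to z$ weakly. If $y_n\to z$ in norm along a subsequence, then $y_n\to z$ and $x_n\to z$ in norm.
\item[(b)] $D_n|u_n|\to0$.
\end{enumerate}
\end{lemma}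

\begin{proof}
(a) The vector $y_n-x_{n+1}=-T^*u_n$ is orthogonal to $x_{n+1}-z\in\ker T$, and $P_B$ is nonexpansive and fixes $z$. So
\[
\|y_{n+1}-z\|^2\le\|x_{n+1}-z\|^2=\|y_n-z\|^2-|u_n|^2 .
\]
This gives the monotonicity and, after summation, $\sum_n|u_n|^2\le\|y_0-z\|^2$. Then $\|y_n-x_{n+1}\|=|u_n|\to0$, so $(y_n)$ has the same weak limit as $(x_n)$. A nonincreasing sequence with a subsequence tending to $0$ tends to $0$, and $\|x_{n+1}-z\|\le\|y_n-z\|$.

(b) For $n\ge1$ we have $x_n\in A$ and $y_{n-1}\in B$, so
\[
|u_n|=\operatorname{dist}(y_n,A)\le\|y_n-x_n\|=\operatorname{dist}(x_n,B)\le\|x_n-y_{n-1}\|=|u_{n-1}| .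
\]
Thus $|u_n|$ is nonincreasing. There are at least $n/2$ integers $j$ in $[n/2,n]$, so $\frac n2|u_n|^2\le\sum_{j\ge n/2}|u_j|^2\to0$, and $\sqrt n\,|u_n|\to0$. By Cauchy--Schwarz, $D_n\le\sum_{j<n}|u_j|\le\sqrt n\,\|y_0-z\|$.
\end{proof}

By (a), it suffices to prove $y_n\to z$ in norm along some infinite set of times. The basic tool is domination.

\begin{lemma}\label{lem:dominated}
Let $K$ be a set of indices, $\mathcal N$ an infinite set of times, and $Y\in H$ with $y_n(k)\le Y(k)$ for $k\in K$, $n\in\mathcal N$. Then $\sum_{k\in K}|y_n(k)-z(k)|^2\to0$ along $\mathcal N$. In particular, if $(S_n)$ is bounded, then $y_n\to z$ in norm.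
\end{lemma}

\begin{proof}
Weak convergence gives $y_n(k)\to z(k)$ for each $k$. For $k\in K$ and $n\in\mathcal N$ both $y_n(k)$ and $z(k)$ lie in $[0,Y(k)]$, so $|y_n(k)-z(k)|^2\le Y(k)^2$, and dominated convergence applies. If $|S_n|\le M$ for all $n$, then \eqref{eq:twosided} gives $y_n(k)\le y_0(k)+2M|a_k|$, and the right side is square summable in $k$.
\end{proof}

Boundedness of $(S_n)$ is not necessary for norm convergence, so it cannot be the whole proof. In Example~\ref{ex:hyperplane}, $S_n\in\mathbb R$ is nonincreasing, and $y_0(k)+S_na(k)\le y_n(k)\to0$ gives $\lim_nS_n\le-y_0(k)/a(k)$ for all $k$. So $S_n\to-\infty$ whenever the ratios $y_0(k)/a(k)$ are unbounded.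

We next find the directions in which $S_n$ can be unbounded. A coordinate with positive limit is eventually never truncated, so it records a component of $S_n$ faithfully. This suggests the splitting $\mathbb R^m=V\oplus W$ with
\begin{equation}\label{eq:VW}
V=\operatorname{span}\{a_k:z(k)>0\},\qquad W=V^\perp,\qquad\alpha_k=P_Wa_k .
\end{equation}

\begin{lemma}\label{lem:VW}
The sequence $P_VS_n$ converges, $b\in V$, and $z(k)=0$ whenever $\alpha_k\neq0$. With $M=\sup_n|P_VS_n|$ and $Y(k)=y_0(k)+2M|a_k|$, we have $Y\in H$ and, for $n\ge1$,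
\begin{equation}\label{eq:Wbounds}
\langle S_n-S_1,\alpha_k\rangle-2M|a_k|\ \le\ y_n(k)\ \le\ Y(k)+D_n|\alpha_k| .
\end{equation}
\end{lemma}

\begin{proof}
If $z(k)>0$, then $y_{n+1}(k)>0$ for all $n\ge n_0$, so \eqref{eq:recursion} gives $y_n(k)-y_{n_0}(k)=\langle S_n-S_{n_0},a_k\rangle$ for $n\ge n_0$, and $\langle S_n,a_k\rangle$ converges. Applying this to a basis of $V$ chosen among these $a_k$ shows that $P_VS_n$ converges. Next, $b=Tz=\sum_kz(k)a_k\in V$ because $V$ is closed. If $\alpha_k\ne0$, then $a_k\notin V$, so $z(k)=0$. Finally,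
\[
\langle S_n-S_j,a_k\rangle=\langle P_V(S_n-S_j),a_k\rangle+\langle S_n-S_j,\alpha_k\rangle ,
\]
where the first term is at most $2M|a_k|$ and the second at most $D_n|\alpha_k|$ in absolute value. Now use \eqref{eq:twosided}.
\end{proof}

\subsection{Two criteria in any codimension}

Only $P_WS_n$ can be unbounded, and its behavior depends on the position of the vectors $\alpha_k$ in $W$. There are two extreme positions. If the $\alpha_k$ point in all directions, any large excursion of $P_WS_n$ makes some coordinate large, which is impossible.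

\begin{lemma}\label{lem:spanning}
If every vector of $W$ is a finite nonnegative combination of the $\alpha_k$, then $(S_n)$ is bounded and $y_n\to z$ in norm.
\end{lemma}

\begin{proof}
If $W=\{0\}$, then $|S_n|\le M$. Otherwise take a basis $w_1,\dots,w_d$ of $W$ and a finite set $F$ such that each $\pm w_i$ is a nonnegative combination of the $\alpha_k$, $k\in F$; then so is every vector of $W$. The continuous function $\varphi(w)=\max_{k\in F}\langle w,\alpha_k\rangle$ is positive on the unit sphere of $W$: if $\varphi(w)\le0$, writing $w$ as a nonnegative combination of the $\alpha_k$ gives $|w|^2\le0$. By compactness and homogeneity, $\varphi(w)\ge\kappa|w|$ on $W$ for some $\kappa>0$. With $w=P_W(S_n-S_1)$, the lower bound in \eqref{eq:Wbounds} gives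
\[
\kappa\,|P_W(S_n-S_1)|\le\max_{k\in F}\big(y_n(k)+2M|a_k|\big)\le\|y_n\|+2M\sqrt m ,
\]
which is bounded by Lemma~\ref{lem:rates}(a). So $(S_n)$ is bounded and Lemma~\ref{lem:dominated} applies.
\end{proof}

At the other extreme, the $\alpha_k$ all make an angle bounded away from $\pi/2$ with one direction $e$. Then there is no cancellation in $\langle Ty_n,e\rangle$, so the residual $|u_n|$ controls $\sum_ky_n(k)|\alpha_k|$. The upper bound in \eqref{eq:Wbounds} may grow like $D_n$, and Lemma~\ref{lem:rates}(b) is exactly what is needed to absorb this growth. When $\dim W\le 1$ these two positions are the only ones.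

\begin{proposition}\label{prop:criteria}
Let $A$ have any finite codimension $m\geq1$ and let $V,W,\alpha_k$ be as in \eqref{eq:VW}. Then $y_n\to z$ in norm in each of the following cases:
\begin{enumerate}
\item[(a)] $\dim W\le1$;
\item[(b)] there are $e\in W$ with $|e|=1$ and $\kappa>0$ such that $\langle\alpha_k,e\rangle\ge\kappa|\alpha_k|$ for all $k$.
\end{enumerate}
\end{proposition}

\begin{proof}
(b) Since $e\in W$ and $b\in V$, we have $\langle\alpha_k,e\rangle=\langle a_k,e\rangle$ and $\langle b,e\rangle=0$. So
\[
\kappa\sum_ky_n(k)|\alpha_k|\le\sum_ky_n(k)\langle a_k,e\rangle=\langle Ty_n,e\rangle=-\langle u_n,e\rangle\le|u_n| .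
\]
Let $K=\{k:\alpha_k\neq0\}$; then $z=0$ on $K$. Multiply the upper bound in \eqref{eq:Wbounds} by $y_n(k)\ge0$ and sum over $K$:
\[
\sum_{k\in K}y_n(k)^2\le\sum_{k\in K}y_n(k)Y(k)+\frac{D_n|u_n|}{\kappa}.
\]
The first term tends to $\sum_{k\in K}z(k)Y(k)=0$ by weak convergence, and the second tends to $0$ by Lemma~\ref{lem:rates}(b). Outside $K$, \eqref{eq:Wbounds} gives $y_n(k)\le Y(k)$, and Lemma~\ref{lem:dominated} applies. Adding the two parts gives $\|y_n-z\|\to0$.

(a) If $W=\{0\}$, Lemma~\ref{lem:spanning} applies. Let $W=\mathbb Re$ with $|e|=1$ and $\alpha_k=\zeta_ke$. If some $\zeta_k$ is positive and some is negative, Lemma~\ref{lem:spanning} applies. Otherwise, after replacing $e$ by $-e$ if necessary, all $\zeta_k\ge0$, and (b) holds with $\kappa=1$.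
\end{proof}

\begin{remark}
The uniform constant $\kappa$ in (b) cannot be replaced by the condition $\langle\alpha_k,e\rangle>0$ for all $k$. In the example of Theorem~\ref{thm:counter} with $m=3$ we have $z=0$, so $W=\mathbb R^3$ and $\alpha_k=a_k=GT\delta_k$, where $T$ has the columns \eqref{eq:columns}. For $e=G^{-1}f_3/|G^{-1}f_3|$, the symmetry of $G$ gives $\langle a_k,e\rangle=\langle T\delta_k,f_3\rangle/|G^{-1}f_3|>0$ for all $k$.
\end{remark}

\subsection{Columns in a half-plane}\label{sec:halfplane}

For $m\le2$ one case is left: $m=\dim W=2$. The columns may then lie in a half-plane $\{\langle\cdot,e\rangle\ge0\}$ and come arbitrarily close in direction to both ends of its boundary line $\mathbb Rf$, so that neither criterion applies. The $e$-component of $S_n$ is monotone and can only push coordinates down. The $f$-component moves on a line, and we look at the times when it reaches a record distance from $0$. At such a time the coordinates on one side of the $e$-axis are almost all zero, and the equation $\langle Ty_n,f\rangle=-\langle u_n,f\rangle$,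 whose right side is small, transfers this smallness to the other side.

\begin{proposition}\label{prop:plane}
If $m=2$ and $\dim W=2$, then $y_n\to z$ in norm.
\end{proposition}

\begin{proof}
Here $V=\{0\}$, so $b=0$, $u_n=-Ty_n$, $\alpha_k=a_k$, and $z(k)=0$ whenever $a_k\ne0$. Let $\Gamma$ be the set of finite nonnegative combinations of the $a_k$. If $\Gamma=\mathbb R^2$, Lemma~\ref{lem:spanning} applies. Otherwise pick $w\notin\Gamma$. Disjoint nonempty convex sets in $\mathbb R^2$ can be separated, so there is a unit vector $e$ with $\langle x,e\rangle\ge\langle w,e\rangle$ for all $x\in\Gamma$; since $\Gamma$ is a cone, $\langle x,e\rangle\ge0$ on $\Gamma$. Complete $e$ to an orthonormal basis $(f,e)$ and write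
\[
a_k=\xi_kf+\zeta_ke\quad(\zeta_k\ge0),\qquad -S_n=q_nf+g_ne,\qquad q_0=g_0=0 .
\]

\emph{Step 1: eliminating $e$.} We have $g_{n+1}-g_n=\langle Ty_n,e\rangle=\sum_ky_n(k)\zeta_k\ge0$. So for $0\le j\le n$,
\[
\langle S_n-S_j,a_k\rangle=\xi_k(q_j-q_n)-\zeta_k(g_n-g_j)\le\xi_k(q_j-q_n),
\]
and \eqref{eq:formula} gives, for $n\ge1$,
\begin{equation}\label{eq:scalar}
y_n(k)\le\max\Big\{y_0(k)-\xi_kq_n,\ \max_{1\le j\le n}\xi_k(q_j-q_n)\Big\}.
\end{equation}
If $|q_n|\le M'$ for all $n$, then $y_n(k)\le y_0(k)+2M'|\xi_k|$, and Lemma~\ref{lem:dominated} finishes the proof. So let $(q_n)$ be unbounded.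

\emph{Step 2: record times.} Call $n\ge1$ a record if $|q_n|=\max_{0\le j\le n}|q_j|>0$. For each $L>0$ the first $n$ with $|q_n|>L$ is a record, so there are infinitely many records, and $|q_n|\to\infty$ along them. One sign of $q_n$ occurs at infinitely many records. Replacing $f$ by $-f$ changes the signs of all $q_n$ and $\xi_k$, so we may assume that there is an infinite set $\mathcal N$ of records with $q_n>0$. Let $K_+,K_-,K_0$ be the sets of $k$ with $\xi_k>0$, $\xi_k<0$, $\xi_k=0$. For $n\in\mathcal N$ we have $-2q_n\le q_j-q_n\le0$ for $0\le j\le n$, so \eqref{eq:scalar} gives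
\begin{align*}
y_n(k)&\le y_0(k)&&(k\in K_0),\\
y_n(k)&\le\max\{y_0(k)-\xi_kq_n,\,0\}\le y_0(k)&&(k\in K_+),\\
y_n(k)&\le y_0(k)+2q_n|\xi_k|&&(k\in K_-).
\end{align*}
By Lemma~\ref{lem:dominated}, $\sum_{k\in K_+\cup K_0}|y_n(k)-z(k)|^2\to0$ along $\mathcal N$. On $K_-$ the bound grows with $q_n$, and we have to show that $q_n\sum_{K_-}y_n(k)|\xi_k|\to0$.

\emph{Step 3: the side $K_+$.} Put $\sigma^\pm_n=\sum_{k\in K_\pm}y_n(k)|\xi_k|$, and let $F_n=\{k\in K_+:y_0(k)>\xi_kq_n\}$. For $n\in\mathcal N$, $y_n$ vanishes on $K_+\setminus F_n$, and on $F_n$ we have $q_n\xi_k<y_0(k)$ and $y_n(k)\le y_0(k)$. Hence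
\[
q_n\sigma_n^+=\sum_{k\in F_n}q_n\xi_k\,y_n(k)\le\sum_{k\in F_n}y_0(k)^2 .
\]
Each $k\in K_+$ lies in $F_n$ for only finitely many $n\in\mathcal N$, because $\xi_k>0$ and $q_n\to\infty$. By dominated convergence, $q_n\sigma_n^+\to0$ along $\mathcal N$.

\emph{Step 4: the side $K_-$.} We have $|\sigma_n^+-\sigma_n^-|=|\langle Ty_n,f\rangle|\le|u_n|$ and $q_n\le|S_n-S_0|\le D_n$. By Step~3 and Lemma~\ref{lem:rates}(b),
\[
q_n\sigma_n^-\le q_n\sigma_n^++D_n|u_n|\to0\qquad\text{along }\mathcal N .
\]
Multiplying the bound on $K_-$ by $y_n(k)$ and summing gives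
\[
\sum_{k\in K_-}y_n(k)^2\le\sum_{k\in K_-}y_n(k)y_0(k)+2q_n\sigma_n^- .
\]
The first term tends to $\sum_{k\in K_-}z(k)y_0(k)$ by weak convergence, and $z=0$ on $K_-$ because $a_k\neq0$ there. So $\sum_{k\in K_-}|y_n(k)-z(k)|^2\to0$ along $\mathcal N$. With Step~2, $y_n\to z$ in norm along $\mathcal N$, and Lemma~\ref{lem:rates}(a) gives convergence of the whole sequence.
\end{proof}

Both hypotheses are used. That $\dim W=2$ makes the complement of $e$ a line, so that $q_n$ is a scalar, the columns split into two classes by the sign of $\xi_k$, and the single equation in Step~4 balances one class against the other. In the example of Theorem~\ref{thm:counter} the columns also lie in a half-space, but the complement of $e$ is a plane. That $V=\{0\}$ makes the bound on $K_+$ in Step~2 exact: a component in $V$ would add a term $2M|a_k|$ as in \eqref{eq:Wbounds}, and Step~3, which needs $y_n=0$ on $K_+\setminus F_n$, would not go through.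

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
The case $m=0$ was settled at the beginning of this section. If $m=1$, or if $m=2$ and $\dim W\le1$, Proposition~\ref{prop:criteria}(a) gives $y_n\to z$ in norm. If $m=2$ and $\dim W=2$, Proposition~\ref{prop:plane} does. In all cases $x_n\to z$ in norm by Lemma~\ref{lem:rates}(a).
\end{proof}

Corollary~\ref{cor:threshold} follows: Theorem~\ref{thm:positive} proves the statement for $m\le2$, and for $m\ge3$ the subspace of Theorem~\ref{thm:counter}, which meets $B$ at $0$, violates it.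

\begin{thebibliography}{1}

\bibitem{inverse}
\emph{Maximum Entropy and Feasibility Methods for Convex and Nonconvex Inverse Problems}.
\newblock \texttt{https://www.carmamaths.org/resources/jon/inverse-paper.pdf}

\end{thebibliography}
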